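\title{Measurable sets invariant under the addition and deletion of countably many points}

\begin{abstract}
Let $X$ be a sphere, a hyperbolic space or an elliptic space of dimension at least $2$, or a Euclidean space of dimension at least $3$. By a theorem of Mycielski, there are a set $E\subseteq X$ and a free group $G$ of isometries of $X$, of rank $2^{\aleph_0}$ and with commutative point stabilizers, such that for every countable $D\subseteq X$ some element of $G$ carries $E$ onto the symmetric difference of $E$ and $D$. We show that such a set $E$ need not be nonmeasurable: in each of these spaces it can be taken to have measure zero. We also determine, in each space, which measures a measurable set of this kind can have.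
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\rho$ be a rotation of the circle through an irrational multiple of $\pi$, let $y$ be a point of the circle, and let $E=\{\rho^{-1}y,\rho^{-2}y,\dots\}$. Then $y\notin E$ and $\rho E=E\cup\{y\}$, so $E$ is congruent to itself with one point added. This $E$ is made for the point $y$. We are concerned with sets that are congruent to themselves after the addition or deletion of \emph{any} point of the space, and indeed after any countably many additions and deletions at once. We write $D\mathbin{\triangle}E=(D\setminus E)\cup(E\setminus D)$; thus $E\mathbin{\triangle}D$ arises from $E$ by deleting the points of $D$ that lie in $E$ and adding those that do not. ``Countable'' means finite or countably infinite, and we work in ZFC.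

\subsection*{The spaces}
Let $\mathbf R^n$ be Euclidean $n$-space, $S^n$ the unit sphere of $\mathbf R^{n+1}$ with its spherical metric, $H^n$ hyperbolic $n$-space, and $L^n$ elliptic $n$-space, that is, $S^n$ with antipodal points identified (real projective $n$-space) and with the induced metric. The \emph{listed spaces} are
\[
S^n,\ H^n,\ L^n\quad(n\ge2),\qquad \mathbf R^n\quad(n\ge3).
\]
For $X=S^n,H^n,\mathbf R^n$ let $G(X)$ be the group of orientation-preserving isometries of $X$, and let $G(L^n)$ be the group of all isometries of $L^n$. Each space carries its Riemannian volume measure $\mu$, and \emph{measurable} means measurable for the completion of $\mu$.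

An action of a group $G$ on a set $X$ is \emph{locally commutative} if the stabilizer $\{\sigma\in G:\sigma x=x\}$ of every point $x\in X$ is commutative. This is the weakening of a free action that rotations of $S^2$ satisfy: every rotation fixes a point, so no nontrivial group of rotations acts freely, but rotations with a common fixed point have a common axis and commute. In other spaces the condition is a true restriction; the stabilizer of a point of $S^3$ in $G(S^3)$ is $SO(3)$.

\begin{theorem}[Mycielski]\label{thm:myc}
Suppose that a free group $G$ of rank $\kappa\ge2$ acts locally commutatively on a set $X$ and that $\kappa^\lambda=\kappa=|X|$. Then there is a set $E\subseteq X$ such that for every $D\subseteq X$ with $|D|\le\lambda$ some $\sigma\in G$ satisfies $\sigma E=E\mathbin{\triangle}D$.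
\end{theorem}

It is known that for each listed space $X$ the group $G(X)$ has a free subgroup of rank $2^{\aleph_0}$ that acts locally commutatively on $X$. (The lower bounds on the dimension are needed: the isometry groups of the line, the circle and the Euclidean plane are solvable and have no free subgroup of rank $2$.) Since $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$, Theorem~\ref{thm:myc} applies with $\kappa=2^{\aleph_0}$ and $\lambda=\aleph_0$, and shows that every listed space has pairs of the following kind.

\begin{definition}\label{def:pair}
Let $X$ be a listed space. An \emph{absorbing pair} in $X$ is a pair $(G,E)$, where $G$ is a free subgroup of $G(X)$ of rank $2^{\aleph_0}$ that acts locally commutatively on $X$, and $E$ is a subset of $X$ such that for every countable $D\subseteq X$ some $\sigma\in G$ satisfies $\sigma E=E\mathbin{\triangle}D$.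
\end{definition}

The proof of Theorem~\ref{thm:myc} uses the Axiom of Choice, and the question posed in \cite{GC} is this: \emph{for which listed spaces is there an absorbing pair $(G,E)$ with $E$ measurable? Equivalently, must $E$ be nonmeasurable?}

\subsection*{What to expect}
Let $(G,E)$ be an absorbing pair. If $A\subseteq X$ is invariant under $G$ and $\sigma E=E\mathbin{\triangle}D$, then
\begin{equation}\label{eq:shift}
\sigma(E\mathbin{\triangle}A)=\sigma E\mathbin{\triangle}A=(E\mathbin{\triangle}A)\mathbin{\triangle}D ,
\end{equation}
so $(G,E\mathbin{\triangle}A)$ is an absorbing pair; with $A=X$ we see that $(G,X\setminus E)$ is one. The set $E$ is uncountable: otherwise $D=E$ gives $\sigma E=\emptyset$, so $E=\emptyset$, and then $D=\{x\}$ is not absorbed. Finally, $E$ meets every orbit of $G$, because for $x\notin E$ some $\sigma$ has $\sigma E=E\cup\{x\}$; the same holds for $X\setminus E$.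

The last property recalls Vitali's set and suggests a proof of nonmeasurability. A measurable $E$ agrees up to a null set with $\sigma E$ for many $\sigma$, and on $S^2$, for example, this forces $E$ or its complement to be null (Theorem~\ref{thm:measures}(a) below). On the other hand, the images $\sigma E$ cover $X$, and so do the images of $X\setminus E$. If countably many images sufficed, neither set could be null, and $E$ would be nonmeasurable. But $G$ is uncountable, and uncountably many null sets can cover $X$. This gap in the argument cannot be closed.

\begin{theorem}\label{thm:main}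
Let $X$ be a listed space. There are a Borel null set $N\subseteq X$, a free subgroup $G$ of $G(X)$ of rank $2^{\aleph_0}$ acting locally commutatively on $X$, and a set $E\subseteq N$ such that for every countable $D\subseteq X$ some $\sigma\in G$ satisfies $\sigma E=E\mathbin{\triangle}D$.
\end{theorem}

A subset of a null set is measurable, so in every listed space there is an absorbing pair with $E$ measurable, in fact of measure zero. The second result describes the measures that occur.

\begin{theorem}\label{thm:measures}
Consider the absorbing pairs $(G,E)$ in $X$ with $E$ measurable.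
\begin{enumerate}
\item[(a)] If $X\in\{S^2,S^3,L^2,L^3,H^2,\mathbf R^3\}$, then $\mu(E)=0$ or $\mu(X\setminus E)=0$ for every such pair, and both cases occur.
\item[(b)] If $X=S^n$ or $X=L^n$ with $n\ge4$, then for every $c\in[0,\mu(X)]$ there is such a pair with $\mu(E)=c$.
\item[(c)] If $X=H^n$ with $n\ge3$ or $X=\mathbf R^n$ with $n\ge4$, then the possible values of $(\mu(E),\mu(X\setminus E))$ are exactly $(0,\infty)$, $(\infty,0)$ and $(\infty,\infty)$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:myc}, and the group $G$ is built together with the set. We fix the null set $N$ first and attach to each sequence $s$ of points of $X$ an isometry $\sigma_s$ that is to absorb the set of terms of $s$. Section~\ref{sec:parity} isolates a combinatorial condition on the $\sigma_s$ under which a set $E\subseteq N$ exists. Since $N$ is chosen large in the sense of Baire category, a generic isometry meets the condition for one sequence (Sections~\ref{sec:indep} and~\ref{sec:null}). Section~\ref{sec:generators} meets it for all $2^{\aleph_0}$ sequences at once by an approximation in countably many stages. Theorem~\ref{thm:measures}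 is proved in Sections~\ref{sec:examples} and~\ref{sec:restrictions}.

\section{Parity along orbits}\label{sec:parity}

We write $F(\mathcal S)$ for the free group on a set $\mathcal S$, and $F_m=F(\{1,\dots,m\})$. Its elements are the reduced words in the letters $s^{\pm1}$, $s\in\mathcal S$. If $\varphi=(\varphi_s)_{s\in\mathcal S}$ is a family in a group $\Gamma$, then $W(\varphi)\in\Gamma$ denotes the value of the word $W$ when each $s$ is replaced by $\varphi_s$; the map $W\mapsto W(\varphi)$ is a homomorphism. When $\Gamma$ acts on $X$, the rightmost letter of $W$ acts first.

\begin{example}\label{ex:one}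
Let $\sigma$ be a permutation of a set $X$ and let $D\subseteq X$. The equation $\sigma E=E\mathbin{\triangle}D$, evaluated at the point $\sigma z$, reads
\[
1_E(\sigma z)=1_E(z)+1_D(\sigma z)\pmod 2\qquad(z\in X).
\]
So membership in $E$ changes in the step from $z$ to $\sigma z$ exactly when $\sigma z\in D$. The equation can be solved separately on each orbit $\Omega$ of $\sigma$. If $\Omega$ is finite, going once around it shows that there is no solution when $|D\cap\Omega|$ is odd. If $\Omega$ is infinite, there are exactly two solutions on $\Omega$, complementary to each other, since membership of one point determines membership of all. For $D\cap\Omega=\{y\}$ they are $\{\sigma^jy:j<0\}$ and $\{\sigma^jy:j\ge0\}$; for $D\cap\Omega=\{y,\sigma^3y\}$ they are $\{y,\sigma y,\sigma^2y\}$ and its complement.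

Now suppose that a set $N$ contains $\sigma^{-j}y'$ for all $y'\in D$ and $j\ge1$. In the first case $N\supseteq\{\sigma^jy:j<0\}$, in the second $N\supseteq\{\sigma^jy:j\le2\}$, and in both cases the first solution lies in $N$. It can be described without looking at $D$: if $\Omega$ has a point outside $N$, take the solution that omits this point. If $\Omega\subseteq N$, either solution will do.
\end{example}

With many permutations, orbits become graphs, the negative powers $\sigma^{-j}$ become the reduced words whose rightmost letter is an inverse generator, and the same rule works.

\begin{proposition}\label{prop:parity}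
Let $\sigma=(\sigma_s)_{s\in\mathcal S}$ be a family of permutations of a set $X$, let $D_s\subseteq X$ for $s\in\mathcal S$, and let $N\subseteq X$. Assume:
\begin{enumerate}
\item[(M)] if $s\in\mathcal S$, $y\in D_s$, and $W\in F(\mathcal S)$ is a reduced word with rightmost letter $s^{-1}$, then $W(\sigma)y\in N$ and $W(\sigma)y\ne y$.
\end{enumerate}
Then there is a set $E\subseteq N$ with $\sigma_sE=E\mathbin{\triangle}D_s$ for all $s\in\mathcal S$.
\end{proposition}

\begin{proof}
Consider the multigraph with vertex set $X$ that has one edge $(s,z)$, joining $z$ to $\sigma_sz$, for each $s\in\mathcal S$ and $z\in X$; loops and multiple edges are allowed. The edge $(s,z)$ can be crossed \emph{forward}, from $z$ to $\sigma_sz$, which we record by the letter $s$, or \emph{backward}, from $\sigma_sz$ to $z$, which we record by $s^{-1}$. From each vertex there is exactly one step with a given letter. So a walk is determined by its starting point $x$ and the letters $\ell_1,\dots,\ell_n$ of its steps; its \emph{word} is $\ell_n\cdots\ell_1$, and it ends at $(\ell_n\cdots\ell_1)(\sigma)x$. If $\ell_{j+1}=\ell_j^{-1}$, then steps $j$ and $j+1$ cross the same edge in opposite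 directions, and deleting them leaves a shorter walk with the same endpoints. The reverse of a walk has the inverse word. The connected components are the orbits of the group generated by the $\sigma_s$.

Call the edge $(s,z)$ \emph{marked} if $\sigma_sz\in D_s$. As in Example~\ref{ex:one}, we want a set $E$ such that membership changes exactly across marked edges. Condition (M) says:
\begin{quote}
a walk with reduced word whose first step crosses a marked edge backward ends in $N$, and does not end at its starting point.
\end{quote}

\emph{Step 1: every closed walk crosses marked edges an even number of times.} Suppose not, and consider the closed walks of least length among those with an odd number of marked crossings. Such a walk has a reduced word, because deleting two steps that cross the same edge preserves the parity. Starting a closed walk at another of its steps, or reversing it, changes neither its length nor its number of marked crossings. So from one minimal walk we obtain a minimal walk whose first step crosses a marked edge backward. It is closed and its word is reduced, contrary to (M).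

\emph{Step 2: definition of $E$.} For $x,x'$ in the same component let $c(x,x')\in\mathbf Z/2$ be the parity of the number of marked crossings on a walk from $x$ to $x'$. By Step 1, applied to one walk followed by the reverse of another, this does not depend on the walk, and $c(x,x'')=c(x,x')+c(x',x'')$. Using the Axiom of Choice, pick a root $r_\Omega$ in each component $\Omega$, with $r_\Omega\notin N$ whenever $\Omega\not\subseteq N$, and put
\[
E=\bigcup_\Omega\,\{x\in\Omega:c(r_\Omega,x)=1\}.
\]
For $x\in\Omega$ and $s\in\mathcal S$, the edge $(s,\sigma_s^{-1}x)$ joins $\sigma_s^{-1}x$ to $x$ and is marked if and only if $x\in D_s$. Hence, modulo $2$,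
\[
1_{\sigma_sE}(x)=c(r_\Omega,\sigma_s^{-1}x)=c(r_\Omega,x)+c(\sigma_s^{-1}x,x)=1_E(x)+1_{D_s}(x),
\]
that is, $\sigma_sE=E\mathbin{\triangle}D_s$.

\emph{Step 3: $E\subseteq N$.} Let $x\in E\cap\Omega$. If $\Omega\subseteq N$ there is nothing to prove, so let $r_\Omega\notin N$. A shortest walk from $r_\Omega$ to $x$ has a reduced word, and it crosses some marked edge $(s,z)$ because $c(r_\Omega,x)=1$. Let $y=\sigma_sz$. If this crossing were forward, from $z$ to $y$, then the reverse of the part of the walk that ends with this step would start with a backward crossing of $(s,z)$, have a reduced word, and end at $r_\Omega$; by (M) this gives $r_\Omega\in N$, which is false. So the crossing is backward, and the part of the walk that begins with this step has a reduced word and ends at $x$. By (M), $x\in N$.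
\end{proof}

The two halves of (M) play separate parts: $W(\sigma)y\ne y$ makes the equations solvable (Step 1; a finite orbit in Example~\ref{ex:one} shows what fails otherwise), and $W(\sigma)y\in N$ confines the solution (Step 3). To prove Theorem~\ref{thm:main} we must find isometries $\sigma_s$ that satisfy (M) for a null set $N$, while $D_s$ runs through all nonempty countable subsets of $X$, and that generate a free, locally commutative group.

\section{Background}\label{sec:background}

\subsection*{Free groups}
We use the following textbook facts. A free group is torsion-free, and its subgroups are free (Nielsen--Schreier); so its abelian subgroups are cyclic. The centralizer of an element $b\ne1$ of a free group is cyclic; hence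
\begin{equation}\label{eq:commute}
\text{if $a$ and $a'$ both commute with $b\ne1$, then $a$ commutes with $a'$.}
\end{equation}
The group $F_2$ contains free subgroups of every finite rank. A nonabelian free group is not solvable, since it maps onto $F_2$ and hence onto the alternating group $A_5$, which has two generators.

\subsection*{Real-analytic functions}
Let $Y$ be a connected real-analytic manifold and $f\colon Y\to\mathbf R$ real-analytic.
\begin{enumerate}
\item[(A1)] If $f$ is constant on a nonempty open set, then $f$ is constant. In particular, if $f\not\equiv0$, the zero set of $f$ is closed and nowhere dense.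
\item[(A2)] Let $Y$ be a listed space. If $f\not\equiv0$, the zero set of $f$ is null.
\item[(A3)] Let $Y$ be a listed space. If $f$ is nonconstant and $Z\subseteq\mathbf R$ is Lebesgue null, then $f^{-1}(Z)$ is null.
\end{enumerate}
Here (A1) is the identity theorem. For (A2), work in a chart and let $f(x)=0$. By (A1) some partial derivative of $f$ is nonzero at $x$; taking one of least order, we find $\alpha$ and $j$ with $\partial^\alpha f(x)=0$ and $\partial_j\partial^\alpha f(x)\ne0$. So the zero set is covered by the countably many hypersurfaces $\{\partial^\alpha f=0,\ \partial_j\partial^\alpha f\ne0\}$ in countably many charts. For (A3), the critical set of $f$ is the zero set of $|\nabla f|^2\not\equiv0$ and is null by (A2); near any other point $f$ is one of the coordinates of a chart, in which $f^{-1}(Z)$ is null by Fubini's theorem; and countably many such charts cover the noncritical points.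

\subsection*{Three groups of dimension three}
A closed subgroup of a Lie group is a Lie group. We identify $\mathbf R^4$ with the quaternions, $SU(2)$ with the group of unit quaternions, and its Lie algebra $\mathfrak{su}(2)$ with the space $\mathbf R^3$ of imaginary quaternions, in which $[\xi,\eta]=\xi\eta-\eta\xi=2\,\xi\times\eta$. The action $\xi\mapsto q\xi q^{-1}$ on $\mathbf R^3$ gives a surjection $SU(2)\to SO(3)$ with kernel $\{\pm1\}$. Since $\xi\times\eta$ is orthogonal to $\xi$ and $\eta$, the algebra $\mathfrak{su}(2)$ has no subalgebra of dimension $2$. Let $SO_0(2,1)$ be the identity component of the group of linear maps preserving $-x_0^2+x_1^2+x_2^2$; recall that $SO_0(2,1)\cong PSL(2,\mathbf R)\cong G(H^2)$.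

\begin{lemma}\label{lem:su2}
A proper closed subgroup of $SU(2)$ or of $SO(3)$ is finite or has a commutative subgroup of index at most $2$.
\end{lemma}

\begin{proof}
Let $S$ be a proper closed subgroup of $SU(2)$. Its Lie algebra does not have dimension $3$, since $SU(2)$ is connected, nor dimension $2$. If the dimension is $0$, then $S$ is discrete and compact, so finite. If the Lie algebra is $\mathbf R\xi$ with $\xi\ne0$, then each $q\in S$ preserves it under conjugation, so $q\xi q^{-1}=\pm\xi$. The elements with the sign $+$ form a subgroup of index at most $2$. A quaternion $a+\eta$ ($a$ real, $\eta$ imaginary) commutes with $\xi$ only if $\eta\times\xi=0$, so this subgroup lies in the commutative algebra $\mathbf R+\mathbf R\xi$. For $SO(3)$, apply this to the preimage in $SU(2)$.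
\end{proof}

\begin{lemma}\label{lem:nolaw}
Let $\Gamma_0$ be $SO(3)$, $SU(2)$ or $SO_0(2,1)$, and let $1\ne v\in F_m$. Then $\{x\in\Gamma_0^m:v(x)=1\}$ is the zero set of a real-analytic function on $\Gamma_0^m$ that is not identically zero.
\end{lemma}

\begin{proof}
The function is $\|v(x)-1\|^2$, with the Euclidean norm of matrices, and it suffices to find a free subgroup of rank $m$ in $\Gamma_0$, since $v(x)\ne1$ for a basis $x$ of it. The group $SO(3)$ contains a free group of rank $2$ (Hausdorff), and so does $SL(2,\mathbf R)$ (Sanov). Preimages in $SU(2)$ of free generators in $SO(3)$ are free generators, because a relation among them would project to a relation. A free subgroup of $SL(2,\mathbf R)$ is torsion-free, does not contain $-1$, and so embeds in $PSL(2,\mathbf R)\cong SO_0(2,1)$. Finally, $F_2$ contains a free group of rank $m$.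
\end{proof}

\section{Dense independent sequences}\label{sec:indep}

Freeness and local commutativity can be packed into one condition that involves only finitely many group elements at a time.

\begin{definition}
Let a group $\Gamma$ act on a nonempty set $X$. A family $\varphi=(\varphi_s)_{s\in\mathcal S}$ in $\Gamma$ is \emph{independent} if for all noncommuting $v,w\in F(\mathcal S)$ the elements $v(\varphi)$ and $w(\varphi)$ have no common fixed point in $X$.
\end{definition}

\begin{lemma}\label{lem:free}
If $\mathcal S$ is infinite and $\varphi$ is independent, then the $\varphi_s$ freely generate a free subgroup of $\Gamma$, which acts faithfully and locally commutatively on $X$.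
\end{lemma}

\begin{proof}
Let $1\ne v\in F(\mathcal S)$ and let $t\in\mathcal S$ not occur in $v$. The words $v\,tvt^{-1}$ and $tvt^{-1}v$ are reduced as written and begin with different letters, so $v$ and $tvt^{-1}$ do not commute. If $v(\varphi)$ acted trivially on $X$, then $v(\varphi)$ and $(tvt^{-1})(\varphi)$ would both fix every point, contrary to independence. This gives freeness and faithfulness. If $v(\varphi)$ and $w(\varphi)$ fix a common point, then $v$ and $w$ commute, and so do $v(\varphi)$ and $w(\varphi)$.
\end{proof}

We do not work in the whole group $G(X)$ but in a small connected group $\Gamma$ acting on $X$, chosen so that the point stabilizers are small. The functions on $X$ that are invariant under $\Gamma$ will also supply the examples for Theorem~\ref{thm:measures}.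

\begin{itemize}
\item \emph{$X=S^n$ or $L^n$.} Let $\Gamma=SU(2)$. Let $V_3=\mathbf R^3$ with the action through $SO(3)$; let $V_4=\mathbf R^4$ with the action by left multiplication of quaternions; let $V_5$ be the space of traceless symmetric real $3\times3$ matrices, with inner product $\operatorname{tr}(MM')$ and the action of $SO(3)$ by conjugation. These actions are orthogonal. None has a nonzero fixed vector: this is immediate for $V_3$ and $V_4$, and the eigenspaces of a fixed $M\in V_5$ are invariant under $SO(3)$, so $M$ is scalar and hence $0$. Every integer $n+1\ge3$ has the form $3a$, $3a+4$ or $3a+5$ with $a\ge0$. Let $V$ be the orthogonal direct sum $V_3^a$, $V_3^a\oplus V_4$ or $V_3^a\oplus V_5$ of dimension $n+1$; it has no nonzero fixed vector. Identify $S^n$ with the unit sphere of $V$ and $L^n$ with its quotient by $\pm1$.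
\item \emph{$X=H^n$.} Use the model $H^n=\{x\in\mathbf R^{n+1}:-x_0^2+x_1^2+\dots+x_n^2=-1,\ x_0>0\}$. Let $\Gamma=SO_0(2,1)$ act on $(x_0,x_1,x_2)$ and fix the coordinates $x_3,\dots,x_n$.
\item \emph{$X=\mathbf R^n$.} Let $\Gamma=SO(3)\ltimes\mathbf R^3$, the group of maps $y\mapsto Ay+a$ of $\mathbf R^3$, act on $(x_1,x_2,x_3)$ and fix the coordinates $x_4,\dots,x_n$.
\end{itemize}

In each case $\Gamma$ is a connected closed subgroup of positive dimension of some $GL_r(\mathbf R)$, the action $\Gamma\times X\to X$ is real-analytic, and $\Gamma$ acts by elements of $G(X)$ (they preserve orientation on $S^n,H^n,\mathbf R^n$ because $\Gamma$ is connected). The action need not be faithful; $-1\in SU(2)$ acts trivially on $S^2$. The metric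
\[
d(g,h)=\|g-h\|+\|g^{-1}-h^{-1}\|
\]
induces the topology of $\Gamma$ and is complete: along a Cauchy sequence $g_j$ and $g_j^{-1}$ converge to matrices whose product is $1$, and $\Gamma$ is closed in $GL_r(\mathbf R)$.

\begin{proposition}\label{prop:dense}
For each listed space $X$ there is an independent sequence $(q_i)_{i\ge1}$ in $\Gamma$ whose terms are dense in $\Gamma$.
\end{proposition}

\begin{proof}
For noncommuting $v,w\in F_m$ let $B_{v,w}$ be the set of $x\in\Gamma^m$ such that $v(x)$ and $w(x)$ have a common fixed point in $X$. We shall prove:
\begin{enumerate}
\item[$(*)$] $B_{v,w}$ is covered by countably many zero sets of real-analytic functions on $\Gamma^m$, none of them identically zero.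
\end{enumerate}
This suffices. By (A1) such a zero set is closed and nowhere dense in the connected manifold $\Gamma^m$, so its product with the remaining factors is closed and nowhere dense in the completely metrizable space $\Gamma^{\mathbf N}$. There are countably many triples $(m,v,w)$. Also, for each member $O$ of a countable base of nonempty open subsets of $\Gamma$, the sequences with no term in $O$ form a closed nowhere dense set. By Baire's theorem some sequence avoids all these sets, and it is independent and dense. Note for what follows that $v\ne1$ and $w\ne1$, since $v$ and $w$ do not commute.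

\emph{The cases $S^n$ and $L^n$.} The stabilizer of a point of $X$ is contained in the stabilizer $S$ of a line $\ell\subseteq V$, a closed subgroup of $SU(2)$. If $S=SU(2)$, the action on $\ell$ is a continuous homomorphism from the connected group $SU(2)$ to $\{\pm1\}$, hence trivial, and $V$ has a nonzero fixed vector, which is false. So $S$ is proper, and by Lemma~\ref{lem:su2} either $S$ is finite, or the squares of elements of $S$ commute (a subgroup of index at most $2$ contains all squares). Therefore
\[
B_{v,w}\subseteq\bigcup_{j\ge1}\{x:v^j(x)=1\}\ \cup\ \{x:[v^2,w^2](x)=1\}.
\]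
Here $v^j\ne1$ because $F_m$ is torsion-free. Also $[v^2,w^2]\ne1$. Otherwise $v$ and $w^2$ both commute with $v^2\ne1$, so $v$ commutes with $w^2$ by \eqref{eq:commute}; then $v$ and $w$ both commute with $w^2\ne1$, so $v$ commutes with $w$. Lemma~\ref{lem:nolaw} now gives $(*)$.

\emph{The case $H^n$.} An element that fixes $x\in H^n$ fixes the vector $x'=(x_0,x_1,x_2)$, and $x_0^2-x_1^2-x_2^2=1+x_3^2+\dots+x_n^2\ge1$. So a positive multiple of $x'$ is a point of $H^2$. The group $SO_0(2,1)$ is transitive on $H^2$, and the stabilizer of $(1,0,0)$ is $SO(2)$; thus the stabilizer of $x$ is conjugate to $SO(2)$ and commutative. Hence $B_{v,w}\subseteq\{x:[v,w](x)=1\}$, and Lemma~\ref{lem:nolaw} gives $(*)$.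

\emph{The case $\mathbf R^n$.} Here the stabilizers are conjugates of $SO(3)$, too large for the preceding argument. Instead we show that for generic $x$ the element $v(x)$ has no fixed point at all. Let $x=((A_i,a_i))_{i\le m}\in\Gamma^m$. For $u\in F_m$ write $u(x)$ as the map $y\mapsto A_uy+b_u$ of $\mathbf R^3$; then $A_u=u(A)$ for $A=(A_1,\dots,A_m)$. For $b\in\mathbf R^3$ let $[b]$ be the skew matrix with $[b]y=b\times y$. Every skew $3\times3$ matrix has this form, and
\begin{equation}\label{eq:cross}
R\,[b]\,R^{-1}=[Rb]\qquad(R\in SO(3)).
\end{equation}
Define the real-analytic function $\psi_v(x)=\operatorname{tr}([b_v]A_v)$ on $\Gamma^m$. (If $A_v$ is the rotation through $\theta$ about the unit vector $e$, then $\psi_v=-2\sin\theta\;b_v\cdot e$, as one sees in coordinates with $e=(0,0,1)$; so $\psi_v$ detects the translation along the axis. We shall not need this formula.)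

First, $\psi_v(x)=0$ if $v(x)$ fixes a point of $\mathbf R^n$. Indeed, then $b_v=y-A_vy$ for some $y\in\mathbf R^3$, so $[b_v]=[y]-A_v[y]A_v^{-1}$ by \eqref{eq:cross}, and $\psi_v(x)=\operatorname{tr}([y]A_v)-\operatorname{tr}(A_v[y])=0$.

Second, $\psi_v\not\equiv0$. The reason is that translation parts multiply by the same rule as tangent vectors to $SO(3)$, so that $\psi_v$ is the differential of the trace of $v$ on $SO(3)^m$. Let $A_i(t)=\exp(t[a_i])A_i$. The derivative of $u(A(t))$ at $t=0$ is tangent to $SO(3)$ at $A_u$, so it equals $[c_u]A_u$ for a unique $c_u\in\mathbf R^3$. The product rule and \eqref{eq:cross} give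
\[
[c_{uu'}]A_{uu'}=[c_u]A_uA_{u'}+A_u[c_{u'}]A_{u'}=\bigl([c_u]+[A_uc_{u'}]\bigr)A_{uu'},
\]
that is, $c_{uu'}=c_u+A_uc_{u'}$. Composing affine maps gives the same rule $b_{uu'}=b_u+A_ub_{u'}$. For the $i$th generator $c_u=a_i=b_u$; for $u=1$ both vectors vanish, so the rule yields $c_{u^{-1}}=-A_u^{-1}c_u$ and $b_{u^{-1}}=-A_u^{-1}b_u$; by induction on the length, $c_u=b_u$ for all $u$. Therefore
\[
\psi_v(x)=\operatorname{tr}([c_v]A_v)=\frac{d}{dt}\Big|_{t=0}\operatorname{tr}v(A(t)).
\]
As the $a_i$ vary, the vectors $([a_i]A_i)_{i\le m}$ fill the tangent space of $SO(3)^m$ at $A$. If $\psi_v\equiv0$, the function $A\mapsto\operatorname{tr}v(A)$ has zero differential on the connected manifold $SO(3)^m$, so it equals its value $3$ at $(1,\dots,1)$. Since $\|R-1\|^2=6-2\operatorname{tr}R$ for $R\in SO(3)$, this means $v(A)=1$ for all $A$, contrary to Lemma~\ref{lem:nolaw}.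

Thus $B_{v,w}\subseteq\{\psi_v=0\}$, and $(*)$ holds.
\end{proof}

From now on fix $X$, $\Gamma$ and a sequence as in Proposition~\ref{prop:dense}, and let $Q=\{q_1,q_2,\dots\}$. By Lemma~\ref{lem:free} the $q_i$ are distinct and generate a free group with basis $Q$, so we use the elements of $Q$ themselves as letters. Since $\Gamma$ is connected and of positive dimension, it has no isolated points, and $Q\setminus P$ is dense in $\Gamma$ for every finite $P$.

\section{A null set that every analytic family meets}\label{sec:null}

We want to steer the points $W(\sigma)y$ into $N$ by small changes of one letter. So $N$ should be an intersection of open sets $U_k$ that a moving point can always be made to enter. An arbitrary dense open set will not do, because the point moves only within an orbit of $\Gamma$: in $\mathbf R^4$ the dense open set $\{x_4\ne0\}$ misses a whole orbit. We therefore pull back dense open subsets of the line under functions that detect every motion.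

Let $f_1,\dots,f_p\colon X\to\mathbf R$ be the ambient coordinates if $X=S^n,H^n,\mathbf R^n$, and the functions $x_ix_j$ if $X=L^n$. They are real-analytic and nonconstant, and together they separate the points of $X$ (for $L^n$, the matrix $(x_ix_j)$ determines $\pm x$). Let $r_1,r_2,\dots$ enumerate the rationals, let $J_k$ be the union of the intervals $(r_j-2^{-j-k},r_j+2^{-j-k})$, $j\ge1$, and let $Z=\bigcap_kJ_k$. The sets $J_k$ are open, dense and decreasing, and $Z$ is null because $J_k$ has measure at most $2^{1-k}$. Put
\[
U_k=\bigcup_{i\le p}f_i^{-1}(J_k),\qquad N=\bigcap_{k\ge1}U_k .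
\]

\begin{lemma}\label{lem:N}
\begin{enumerate}
\item[(i)] The sets $U_k$ are open and decreasing, so a point that lies in $U_k$ for infinitely many $k$ lies in $N$. The set $N$ is Borel and null.
\item[(ii)] If $\Phi\colon\Gamma\to X$ is real-analytic and nonconstant, then for all $y\in X$ and $k\ge1$ the set $\{g\in\Gamma:\Phi(g)\in U_k,\ \Phi(g)\ne y\}$ is open and dense in $\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Only the measure needs proof. If $x\in N$, then for some $i$ we have $f_i(x)\in J_k$ for infinitely many $k$, hence for all $k$. So $N\subseteq\bigcup_if_i^{-1}(Z)$, which is null by (A3).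

(ii) The set is open by continuity. Since the $f_i$ separate points, $f=f_i\circ\Phi$ is nonconstant for some $i$. By (A1), $f$ is nonconstant on every nonempty connected open subset $O$ of $\Gamma$, so $f(O)$ contains an interval of positive length and meets $J_k$. Thus $\{f\in J_k\}$ is open and dense, and $\{f\ne f_i(y)\}$ is open and dense by (A1). Their intersection is dense and lies in the set in question.
\end{proof}

The maps $\Phi$ that we need come from words with one variable letter $\mathsf x$. For $P\subseteq Q$, $W\in F(P\cup\{\mathsf x\})$ and $g\in\Gamma$, let $W(g)\in\Gamma$ be the value of $W$ when $\mathsf x$ is replaced by $g$ and the letters of $P$ stand for themselves. That $W(g)y$ really moves with $g$ depends on the independence of $Q$. With the central element $-1\in SU(2)$ as a letter it would fail: $g(-1)g^{-1}y$ does not depend on $g$.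

\begin{lemma}\label{lem:move}
Let $P\subseteq Q$ be finite and let $W\in F(P\cup\{\mathsf x\})$ be a reduced word with rightmost letter $\mathsf x^{-1}$. For all $y\in X$ and $k\ge1$ the set $\{g\in\Gamma:W(g)y\in U_k,\ W(g)y\ne y\}$ is open and dense in $\Gamma$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:N}(ii) it suffices to show that the real-analytic map $g\mapsto W(g)y$ is nonconstant. Suppose it is constant, and choose distinct $h,h',h''\in Q\setminus P$. Then $a=W(h')^{-1}W(h)$ and $b=W(h'')^{-1}W(h)$ fix $y$. We show that $a$ and $b$ do not commute in $F(Q)$, which contradicts the independence of $Q$.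

Write $W=W_0W_1$, where $W_0$ is the longest initial part of $W$ with letters from $P$ only. Then $W_1$ begins with $\mathsf x^\varepsilon$, $\varepsilon=\pm1$, and ends with $\mathsf x^{-1}$, and $a=W_1(h')^{-1}W_1(h)$. The words $W_1(h)$ and $W_1(h')$ are reduced, since $h$ and $h'$ are new letters. The word $W_1(h')^{-1}$ begins with $h'$ and ends with $(h')^{-\varepsilon}$, and $W_1(h)$ begins with $h^\varepsilon$ and ends with $h^{-1}$. As $h\ne h'$, nothing cancels at the junction: $a$ is reduced as written, begins with $h'$ and ends with $h^{-1}$. With $h''$ in place of $h'$, the word $b$ is reduced, begins with $h''$ and ends with $h^{-1}$. The junctions in $ab$ and $ba$ are $h^{-1}h''$ and $h^{-1}h'$, so both products are reduced as written. They begin with $h'$ and $h''$, respectively, so $ab\ne ba$.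
\end{proof}

For a single countable set $D$ the problem is now solved. Apply Lemma~\ref{lem:move} with $P=\emptyset$ to the words $\mathsf x^{-j}$: by Baire's theorem there is $g\in\Gamma$ with $g^{-j}y\in U_k\setminus\{y\}$ for all $j,k\ge1$ and $y\in D$. This is condition (M) for the one permutation $g$.

\section{The generators}\label{sec:generators}

There are $2^{\aleph_0}$ countable sets to absorb, and condition (M) involves words that mix their generators. Baire's theorem meets only countably many dense open conditions; a transfinite recursion, choosing one generator at a time, would face uncountably many at some step unless $2^{\aleph_0}=\aleph_1$. We construct all generators simultaneously, as limits $\sigma_s=\lim_kg_k(s)$ in which $g_k$ takes only finitely many values, all in $Q$. Three devices make this possible.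

\emph{Sequences.} The index set is $\mathcal S=X^{\mathbf N}$, the set of sequences $s=(s(1),s(2),\dots)$ in $X$, and $D_s=\{s(i):i\ge1\}$. Stage $k$ looks only at $s(1),\dots,s(k)$. Every nonempty countable subset of $X$ is some $D_s$, and $|\mathcal S|=(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$.

\emph{Compactness.} Let $C_k$ be the closed ball of radius $k$ about a fixed point of $X$; the $C_k$ are compact, increasing, and cover $X$. Stage $k$ looks only at points of $C_k$. A choice of $g_k(s)$ that works for given points works for nearby points, so finitely many choices serve all $s$.

\emph{Almost disjoint schedules.} Lemma~\ref{lem:move} moves one letter and keeps the others fixed. So for a word with rightmost letter $s^{-1}$ we need infinitely many stages at which the approximation to $\sigma_s$ moves and the approximations to the other generators in the word stand still. Let $u_1,u_2,\dots$ enumerate the finite $0$--$1$ sequences without repetition, fix an injection $s\mapsto\hat s$ of $\mathcal S$ into $\{0,1\}^{\mathbf N}$, and let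
\[
A_s=\{k\ge1:u_k\text{ is an initial segment of }\hat s\}.
\]
Each $A_s$ is infinite, and $A_s\cap A_t$ is finite for $s\ne t$, because distinct sequences $\hat s,\hat t$ have only finitely many common initial segments. The approximation $g_k(s)$ will move exactly at the stages $k\in A_s$.

What is gained at stage $k$ must survive all later moves. For finite $P\subseteq Q$ and $\delta>0$, a \emph{$\delta$-perturbation} of $P$ is a family $\varphi=(\varphi_p)_{p\in P}$ in $\Gamma$ with $d(\varphi_p,p)\le\delta$ for all $p\in P$.

\begin{lemma}\label{lem:stages}
There are finite sets $P_0\subseteq P_1\subseteq\cdots\subseteq Q$, numbers $\delta_0=1$ and $0<\delta_k\le\delta_{k-1}/2$, and maps $g_k\colon\mathcal S\to P_k$ such that for all $k\ge1$ and $s\in\mathcal S$: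
\begin{enumerate}
\item[(G1)] if $k\notin A_s$, then $g_k(s)=g_{k-1}(s)$;
\item[(G2)] if $k\in A_s$, then $g_k(s)\notin P_{k-1}$ and $d(g_k(s),g_{k-1}(s))<\delta_{k-1}/2$;
\item[(G3)] $d(p,p')>2\delta_k$ for distinct $p,p'\in P_k$;
\item[(G4)] if $v,w\in F(P_k)$ have length at most $k$ and do not commute, and $\varphi$ is a $\delta_k$-perturbation of $P_k$, then $v(\varphi)$ and $w(\varphi)$ have no common fixed point in $C_k$;
\item[(G5)] if $k\in A_s$, $h=g_k(s)$, $W\in F(P_{k-1}\cup\{h\})$ is a reduced word of length at most $k$ with rightmost letter $h^{-1}$, $y=s(i)\in C_k$ with $i\le k$, and $\varphi$ is a $\delta_k$-perturbation of $P_k$, then $W(\varphi)y\in U_k$ and $W(\varphi)y\ne y$.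
\end{enumerate}
\end{lemma}

\begin{proof}
Let $P_0=\{q_1\}$ and $g_0(s)=q_1$. Suppose that $P_{k-1}$, $\delta_{k-1}$ and $g_{k-1}$ are defined. Let $\mathcal W$ be the finite set of reduced words in $F(P_{k-1}\cup\{\mathsf x\})$ of length at most $k$ with rightmost letter $\mathsf x^{-1}$.

Fix $g\in P_{k-1}$ and $I\subseteq\{1,\dots,k\}$, and let $\mathbf y=(y_i)_{i\in I}\in C_k^I$. By Lemma~\ref{lem:move}, the set of $h\in\Gamma$ with $W(h)y_i\in U_k\setminus\{y_i\}$ for all $W\in\mathcal W$ and $i\in I$ is a finite intersection of dense open sets. It meets the open ball of radius $\delta_{k-1}/2$ about $g$ in a nonempty open set, which contains some $h\in Q\setminus P_{k-1}$. The condition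
\begin{equation}\label{eq:open}
W(\psi)y_i'\in U_k\ \text{ and }\ W(\psi)y_i'\ne y_i'\qquad(W\in\mathcal W,\ i\in I)
\end{equation}
defines an open set of pairs $(\psi,\mathbf y')\in\Gamma^{P_{k-1}\cup\{\mathsf x\}}\times C_k^I$, and it holds for $\psi_p=p$, $\psi_{\mathsf x}=h$, $\mathbf y'=\mathbf y$. So there are $\eta>0$ and an open neighborhood $O$ of $\mathbf y$ in $C_k^I$ such that \eqref{eq:open} holds whenever $d(\psi_p,p)\le\eta$ for $p\in P_{k-1}$, $d(\psi_{\mathsf x},h)\le\eta$ and $\mathbf y'\in O$. Finitely many of the sets $O$ cover the compact space $C_k^I$; list them, each with its $h$ and $\eta$. (For $I=\emptyset$ the space $C_k^I$ is a single point and \eqref{eq:open} is vacuous.)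

Do this for each of the finitely many pairs $(g,I)$, and let $P_k$ consist of $P_{k-1}$ and all the listed elements $h$. For $k\notin A_s$ put $g_k(s)=g_{k-1}(s)$. For $k\in A_s$ take $g=g_{k-1}(s)$ and $I=\{i\le k:s(i)\in C_k\}$, and let $g_k(s)$ be the element $h$ that belongs to the first set $O$ in the list for $(g,I)$ containing $(s(i))_{i\in I}$. Then (G1) and (G2) hold.

It remains to choose $\delta_k\le\delta_{k-1}/2$. If $\delta_k$ is at most each listed $\eta$, then (G5) holds: given $W$ and $\varphi$, replace the letter $h$ of $W$ by $\mathsf x$ to get a word in $\mathcal W$, and apply \eqref{eq:open} with $\psi_p=\varphi_p$ for $p\in P_{k-1}$ and $\psi_{\mathsf x}=\varphi_h$. Condition (G3) holds for small $\delta_k$ because $P_k$ is finite. For (G4), let $(v,w)$ be one of the finitely many pairs concerned. The set of $(\varphi,y)\in\Gamma^{P_k}\times C_k$ with $v(\varphi)y=y=w(\varphi)y$ is closed, and by the independence of $Q$ it contains no point $(\iota,y)$, where $\iota_p=p$. Since $C_k$ is compact, the set is disjoint from $O'\times C_k$ for some neighborhood $O'$ of $\iota$. So (G4) holds for small $\delta_k$.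
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By (G1), (G2) and $\delta_j\le\delta_{j-1}/2$, for $l>k$,
\[
d(g_l(s),g_k(s))\le\sum_{j>k}\delta_{j-1}/2\le\delta_k\le2^{-k}.
\]
As $d$ is complete, $\sigma_s=\lim_kg_k(s)$ exists in $\Gamma$, and $d(\sigma_s,g_k(s))\le\delta_k$ for all $k$.

\emph{Separation.} Let $s\ne t$ and choose $k\in A_s\setminus A_t$. Then $g_k(s)\notin P_{k-1}$ and $g_k(t)=g_{k-1}(t)\in P_{k-1}$, so $g_k(s)$ and $g_k(t)$ are distinct elements of $P_k$. By (G3), $d(\sigma_s,\sigma_t)>2\delta_k-\delta_k-\delta_k=0$. Since the limits differ, $g_l(s)\ne g_l(t)$ for all large $l$. Consequently, if $s_1,\dots,s_m\in\mathcal S$ are distinct, then for all large $k$ the elements $g_k(s_1),\dots,g_k(s_m)$ of $P_k$ are distinct. For such $k$, renaming the letter $s_j$ as $g_k(s_j)$ is an injective homomorphism $W\mapsto W^{(k)}$ from $F(\{s_1,\dots,s_m\})$ to $F(P_k)$ that takes reduced words to reduced words of the same length. Moreover, the family $\varphi^{(k)}$ that sends $g_k(s_j)$ to $\sigma_{s_j}$ and every other $p\in P_k$ to itself is a $\delta_k$-perturbation of $P_k$, and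
\[
W^{(k)}(\varphi^{(k)})=W(\sigma).
\]

\emph{Independence of $\sigma=(\sigma_s)_{s\in\mathcal S}$.} Let $v,w\in F(\mathcal S)$ be noncommuting words in $s_1,\dots,s_m$, and let $y\in X$. Take $k$ large enough for the renaming, at least the lengths of $v$ and $w$, and with $y\in C_k$. The words $v^{(k)},w^{(k)}$ do not commute, so by (G4) the elements $v(\sigma)$ and $w(\sigma)$ do not both fix $y$.

By Lemma~\ref{lem:free} the $\sigma_s$ freely generate a free group of rank $|\mathcal S|=2^{\aleph_0}$ that acts faithfully and locally commutatively on $X$. Its image $G$ in $G(X)$ is isomorphic to it, and we identify the two.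

\emph{Condition (M).} Let $W$ be a reduced word with rightmost letter $s^{-1}$, let $s_1=s,s_2,\dots,s_m$ be the distinct elements of $\mathcal S$ that occur in it, and let $y=s(i)$. The set $A_s\setminus(A_{s_2}\cup\dots\cup A_{s_m})$ is infinite. Let $k$ be an element of it that is large enough for the renaming, at least $i$ and the length of $W$, and with $y\in C_k$. For $j\ge2$ we have $g_k(s_j)=g_{k-1}(s_j)\in P_{k-1}$ by (G1). So $W^{(k)}$ is a reduced word in $F(P_{k-1}\cup\{h\})$, $h=g_k(s)$, with rightmost letter $h^{-1}$, and (G5) gives $W(\sigma)y\in U_k$ and $W(\sigma)y\ne y$. This holds for infinitely many $k$, so $W(\sigma)y\in N$ by Lemma~\ref{lem:N}(i).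

Proposition~\ref{prop:parity} now provides $E\subseteq N$ with $\sigma_sE=E\mathbin{\triangle}D_s$ for all $s$. Every nonempty countable $D$ is some $D_s$, and the identity serves for $D=\emptyset$. The set $N$ is Borel and null by Lemma~\ref{lem:N}(i).
\end{proof}

\section{Examples with prescribed measure}\label{sec:examples}

Let $(G,E)$ be the absorbing pair just constructed, and let $A\subseteq X$ be a measurable set invariant under $\Gamma$, hence under $G$. By \eqref{eq:shift}, $(G,E\mathbin{\triangle}A)$ is an absorbing pair. Since $E$ is null, $E\mathbin{\triangle}A$ is measurable, its measure is $\mu(A)$, and its complement has measure $\mu(X\setminus A)$. So every invariant set $A$ gives an example with the same pair of measures. The choices $A=\emptyset$ and $A=X$ give a null and a conull example in every listed space. This is the existence part of Theorem~\ref{thm:measures}(a), and it gives the pairs $(0,\infty)$ and $(\infty,0)$ in (c), since $\mathbf R^n$ and $H^n$ contain infinitely many disjoint congruent balls and so have infinite measure.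

\begin{proof}[Proof of Theorem~\ref{thm:measures}(b)]
We need a nonconstant real-analytic function $f$ on the unit sphere of $V$ that is even and invariant under $\Gamma$; it then defines such a function on $X=S^n$ or $L^n$. If $n+1\ge6$, the sum $V$ has at least two summands, so $V=V'\oplus V''$ with nonzero invariant orthogonal subspaces; let $f(v)=|v'|^2$, where $v'$ is the component in $V'$. It takes the values $1$ on $V'$ and $0$ on $V''$. If $n+1=5$, then $V=V_5$; let $f(M)=(\det M)^2$. It takes the value $0$ at $\operatorname{diag}(1,-1,0)/\sqrt2$ and $1/54$ at $\operatorname{diag}(1,1,-2)/\sqrt6$, both unit vectors.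

The function $t\mapsto\mu(\{f\le t\})$ is nondecreasing and right-continuous, as $\mu(X)<\infty$, and its jump at $t$ is $\mu(\{f=t\})=0$ by (A2). So it is continuous. It equals $0$ for $t<\min f$ and $\mu(X)$ for $t\ge\max f$, hence takes every value $c\in[0,\mu(X)]$. Take $A=\{f\le t\}$ for a suitable $t$.
\end{proof}

For the pair $(\infty,\infty)$ in (c), let $A=\{x_4>0\}$ in $\mathbf R^n$, $n\ge4$, and $A=\{x_3>0\}$ in $H^n$, $n\ge3$. The group $\Gamma$ fixes the coordinate in question, so $A$ is invariant. Changing the sign of this coordinate is an isometry that maps $A$ onto the complement of $A$ less a null hypersurface. So $\mu(A)=\mu(X\setminus A)$, and both are infinite because $\mu(X)=\infty$.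

\section{Restrictions on the measure}\label{sec:restrictions}

Throughout this section $(G,E)$ is an arbitrary absorbing pair in $X$ with $E$ measurable. An element of $G$ need not preserve $E$ even approximately, so we pass to the elements that do. Let
\[
\Lambda=\{g\in G:gE\mathbin{\triangle}E\text{ is countable}\},\qquad
K=\{g\in\operatorname{Isom}(X):\mu(gE\mathbin{\triangle}E)=0\},
\]
where $\operatorname{Isom}(X)$ is the full isometry group. Both are groups, because
\[
ghE\mathbin{\triangle}E\subseteq g(hE\mathbin{\triangle}E)\cup(gE\mathbin{\triangle}E),\qquad g^{-1}E\mathbin{\triangle}E=g^{-1}(E\mathbin{\triangle}gE),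
\]
and $\Lambda\subseteq K$.

\begin{lemma}\label{lem:Lambda}
The group $\Lambda$ is uncountable. No subgroup of finite index in $\Lambda$ is solvable, and none fixes a point of $X$.
\end{lemma}

\begin{proof}
For each $x\in X$ there is $h_x\in G$ with $h_xE=E\mathbin{\triangle}\{x\}$, that is, $h_xE\mathbin{\triangle}E=\{x\}$. The $h_x$ are distinct elements of $\Lambda$, so $\Lambda$ is uncountable. A subgroup $\Lambda'$ of finite index is uncountable too. It is free, and it is not abelian, since abelian subgroups of $G$ are cyclic and so countable. Hence $\Lambda'$ is not solvable, and by local commutativity it fixes no point.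
\end{proof}

\begin{lemma}\label{lem:center}
A group of isometries of $\mathbf R^n$ or $H^n$ with a bounded orbit fixes a point.
\end{lemma}

\begin{proof}
This is Cartan's fixed point theorem; we recall the argument. Let $Y$ be a bounded orbit. The function $R(p)=\sup_{x\in Y}\operatorname{dist}(p,x)$ is continuous, invariant under the group, and tends to infinity with $p$, so it attains its minimum $R_0$. It suffices to show that the minimum point is unique. Let $p,p'$ be minimum points at distance $a$, with midpoint $m$, and let $x\in Y$. In $\mathbf R^n$ the parallelogram law gives $|x-m|^2=\frac12|x-p|^2+\frac12|x-p'|^2-\frac14a^2\le R_0^2-\frac14a^2$. In $H^n$, with $\langle x,x'\rangle=-x_0x_0'+x_1x_1'+\dots+x_nx_n'=-\cosh\operatorname{dist}(x,x')$, we have $\langle p+p',p+p'\rangle=-2-2\cosh a=-4\cosh^2(a/2)$, so $m=(p+p')/(2\cosh(a/2))$ and $\cosh\operatorname{dist}(x,m)\le\cosh R_0/\cosh(a/2)$. In both cases $R(m)<R_0$ unless $a=0$.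
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:measures}(c)]
The three pairs occur by Section~\ref{sec:examples}. Suppose that $0<\mu(E)<\infty$. Fix $o\in X$ and a closed ball $B$ about $o$, of radius $r$, with $\mu(E\cap B)>\mu(E)/2$. For $g\in\Lambda$,
\[
\mu(E\cap gB)=\mu(gE\cap gB)=\mu(E\cap B)>\mu(E)/2,
\]
so $gB$ and $B$ cannot be disjoint, and $\operatorname{dist}(o,go)\le2r$. The orbit of $o$ under $\Lambda$ is bounded, so $\Lambda$ fixes a point by Lemma~\ref{lem:center}, contrary to Lemma~\ref{lem:Lambda}. Hence $\mu(E)\in\{0,\infty\}$. Since $(G,X\setminus E)$ is also an absorbing pair, $\mu(X\setminus E)\in\{0,\infty\}$. The pair $(0,0)$ is excluded by $\mu(X)=\infty$.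
\end{proof}

For part (a) we show that in the six low-dimensional spaces there is no room for a closed group that contains $\Lambda$ and is not transitive. Recall that $\operatorname{Isom}(X)$ is a second countable Lie group: it is $O(n+1)$ for $S^n$, $O(n+1)/\{\pm1\}$ for $L^n$, $O(n)\ltimes\mathbf R^n$ for $\mathbf R^n$, and the subgroup of $O(n,1)$ that preserves the sheet $x_0>0$ for $H^n$. If $g_j\to g$, then $g_j\to g$ and $g_j^{-1}\to g^{-1}$ uniformly on bounded sets.

\begin{lemma}\label{lem:K}
The group $K$ is closed in $\operatorname{Isom}(X)$. If $K$ is transitive on $X$, then $\mu(E)=0$ or $\mu(X\setminus E)=0$.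
\end{lemma}

\begin{proof}
Let $g_j\in K$ and $g_j\to g$. Let $B$ be a ball, let $B'$ be a ball that contains $g^{-1}B$ and all $g_j^{-1}B$, and put $E'=E\cap B'$. Then $g_jE\cap B=g_jE'\cap B$ and $gE\cap B=gE'\cap B$. Given $\varepsilon>0$, choose a continuous function $f$ with compact support and $\|1_{E'}-f\|_1<\varepsilon$. Isometries preserve $\mu$, so
\[
\|1_{g_jE'}-1_{gE'}\|_1\le2\varepsilon+\|f\circ g_j^{-1}-f\circ g^{-1}\|_1 .
\]
The last term tends to $0$ by dominated convergence, since the functions are uniformly bounded, vanish outside a fixed ball, and converge pointwise. Hence $\mu((g_jE\mathbin{\triangle}gE)\cap B)\to0$. The left side equals $\mu((E\mathbin{\triangle}gE)\cap B)$ because $g_j\in K$; so this number is $0$ for every ball $B$, and $g\in K$.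

Let $\theta(x,r)=\mu(E\cap B(x,r))/\mu(B(x,r))$. Lebesgue's density theorem states that $\theta(x,r)\to1_E(x)$ as $r\to0$ for almost every $x$. For $g\in K$ we have $\mu(E\cap B(gx,r))=\mu(gE\cap gB(x,r))=\mu(E\cap B(x,r))$, so $\theta(gx,r)=\theta(x,r)$. If $K$ is transitive, $\theta(x,r)$ does not depend on $x$. If both $E$ and $X\setminus E$ had positive measure, the limit would be $1$ at some point and $0$ at another, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:measures}(a)]
Both cases occur by Section~\ref{sec:examples}. By Lemma~\ref{lem:K} it remains to show that $K$ is transitive. Put $K^+=K\cap G(X)$, a closed subgroup that contains $\Lambda$. Let $\mathfrak k$ be its Lie algebra and $K_0$ its identity component, the group generated by $\exp\mathfrak k$. A second countable Lie group of dimension $0$ is countable, and $K^+\supseteq\Lambda$ is not; so $\mathfrak k\ne0$. Conjugation by elements of $\Lambda$ preserves $K^+$, hence $K_0$ and $\mathfrak k$.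

\emph{$S^2$ and $L^2$.} Here $G(S^2)=SO(3)$ and $G(L^2)=O(3)/\{\pm1\}\cong SO(3)$. If $K^+$ were proper, it would have a commutative subgroup of finite index by Lemma~\ref{lem:su2}, and the intersection of that subgroup with $\Lambda$ would contradict Lemma~\ref{lem:Lambda}. So $K^+=SO(3)$, which is transitive.

\emph{$H^2$.} Here $G(H^2)=PSL(2,\mathbf R)$, which acts on its Lie algebra $\mathfrak{sl}(2,\mathbf R)$ of traceless real $2\times2$ matrices by conjugation. We claim that $\Lambda$ preserves no line $\mathbf R\xi$. Suppose it does, and let $\tilde\Lambda$ be the preimage of $\Lambda$ in $SL(2,\mathbf R)$. The matrix $\xi\ne0$ is not scalar, so it has one or two eigenlines in $\mathbf C^2$. An element $g\in\tilde\Lambda$ maps the eigenlines of $\xi$ to those of $g\xi g^{-1}$, a nonzero multiple of $\xi$; so it permutes them. A subgroup of index at most $2$ in $\tilde\Lambda$ preserves one eigenline, is conjugate in $GL(2,\mathbf C)$ to a group of upper triangular matrices, and is solvable. Its image in $\Lambda$ contradicts Lemma~\ref{lem:Lambda}. Hence $\dim\mathfrak k\ne1$. The form $\operatorname{tr}(\xi\eta)$ on $\mathfrak{sl}(2,\mathbf R)$ is invariant under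 conjugation and nondegenerate, as $\operatorname{tr}(\xi\xi^T)>0$ for $\xi\ne0$. If $\dim\mathfrak k=2$, the orthogonal complement of $\mathfrak k$ is a line preserved by $\Lambda$, which is excluded. So $\dim\mathfrak k=3$, and $K^+$ is the whole connected group $PSL(2,\mathbf R)$, which is transitive.

\emph{$S^3$ and $L^3$.} The group $K^+$ is compact, so $K_0$ has finite index in it, and $\Lambda_0=\Lambda\cap K_0$ has finite index in $\Lambda$. By Lemma~\ref{lem:Lambda}, $K_0$ is not commutative and fixes no point of $X$. The ambient Lie algebra is $\mathfrak{so}(4)=\mathfrak{su}(2)\oplus\mathfrak{su}(2)$, where the pair $(\xi,\eta)$ of imaginary quaternions acts on $\mathbf R^4$ by $x\mapsto\xi x-x\eta$ and generates the rotations $x\mapsto e^{t\xi}xe^{-t\eta}$; the bracket is computed in each coordinate. Let $\pi_1,\pi_2$ be the two projections, restricted to $\mathfrak k$. Their images are subalgebras of $\mathfrak{su}(2)$, so of dimension $0$, $1$ or $3$. If both had dimension at most $1$, then $\mathfrak k$ and hence $K_0$ would be commutative. So one of the projections is onto; let it be $\pi_1$ first.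

The space $\mathfrak n=\{\alpha:(\alpha,0)\in\mathfrak k\}$ is an ideal of $\mathfrak{su}(2)$, since $[(\xi,\eta),(\alpha,0)]=([\xi,\alpha],0)$ and $\xi$ is arbitrary. An ideal that contains $\alpha\ne0$ contains all $\xi\times\alpha$, which fill the plane orthogonal to $\alpha$; so $\mathfrak n=\mathfrak{su}(2)$ or $\mathfrak n=0$. If $\mathfrak n=\mathfrak{su}(2)$, then $K_0$ contains the isometries induced by all left multiplications by unit quaternions, and these are transitive on $S^3$ and on $L^3$. If $\mathfrak n=0$, then $\pi_2$ is injective, so $\dim\mathfrak k\le3$; as $\pi_1$ is onto, $\dim\mathfrak k=3$ and both projections are isomorphisms. If instead $\pi_2$ is onto, the same argument with $\{\alpha:(0,\alpha)\in\mathfrak k\}$ shows that $K_0$ contains all right multiplications and is transitive, or else both projections are isomorphisms.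

It remains to exclude the case of two isomorphisms, in which $\mathfrak k=\{(\xi,\phi\xi)\}$ for an automorphism $\phi$ of $\mathfrak{su}(2)$. Such a $\phi$ preserves the cross product. It therefore preserves $\operatorname{tr}([\xi][\eta])=-2\,\xi\cdot\eta$, because $[\phi\xi]=\phi[\xi]\phi^{-1}$; so $\phi$ is orthogonal, and of determinant $1$ since it maps $e_1,e_2,e_1\times e_2$ to $\phi e_1,\phi e_2,\phi e_1\times\phi e_2$. Thus $\phi\xi=u\xi u^{-1}$ for a unit quaternion $u$. Now
\[
\xi u^{-1}-u^{-1}(u\xi u^{-1})=0\qquad\text{for all }\xi,
\]
so $\mathfrak k$ annihilates $u^{-1}$, and $K_0$ fixes the point $u^{-1}$ of $S^3$, or its class in $L^3$. This is a contradiction.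

\emph{$\mathbf R^3$.} Let $\pi\colon G(\mathbf R^3)\to SO(3)$ be the rotation part; its kernel is the group of translations. First, $\pi(\Lambda)$ is dense in $SO(3)$. Otherwise, by Lemma~\ref{lem:su2}, its closure has a commutative subgroup $S'$ of finite index, and $\Lambda\cap\pi^{-1}(S')$ has finite index in $\Lambda$ and is solvable, since its commutators are translations. This contradicts Lemma~\ref{lem:Lambda}.

Let $T\subseteq\mathbf R^3$ be the closed group of vectors $a$ such that the translation by $a$ lies in $K^+$. Conjugation by $g$ turns the translation by $a$ into the translation by $\pi(g)a$, so $T$ is invariant under $\pi(\Lambda)$ and, being closed, under $SO(3)$. If $T$ contains $a\ne0$, it contains the sphere of radius $|a|$; sums of two vectors of length $|a|$ fill the ball of radius $2|a|$, so $T=\mathbf R^3$ and $K$ is transitive.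

Suppose that $T=0$. Then $\pi$ is injective on $K^+$, and $d\pi$ is injective on $\mathfrak k$, since an element of its kernel generates a one-parameter group of translations in $K^+$. The subspace $d\pi(\mathfrak k)\ne0$ of $\mathfrak{so}(3)$ is invariant under conjugation by $\pi(\Lambda)$, hence by $SO(3)$. By \eqref{eq:cross} this action is the standard action on $\mathbf R^3$, which has no invariant subspace other than $0$ and $\mathbf R^3$; so $d\pi(\mathfrak k)=\mathfrak{so}(3)$. Thus $\pi\colon K_0\to SO(3)$ is an injective homomorphism with bijective differential. It is an open map, its image is an open subgroup of the connected group $SO(3)$, and so it is a homeomorphism onto $SO(3)$. Hence $K_0$ is compact and fixes a point $p$ by Lemma~\ref{lem:center}. The point $p$ is unique, since the difference of two fixed points is a vector fixed by $\pi(K_0)=SO(3)$. For $g\in\Lambda$ the point $gp$ is fixed by $gK_0g^{-1}=K_0$, so $gp=p$. Then $\Lambda$ fixes $p$, contrary to Lemma~\ref{lem:Lambda}.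
\end{proof}

\begin{remark}
In this section local commutativity was used only to show that no subgroup of finite index in $\Lambda$ fixes a point. The parity count of Example~\ref{ex:one} gives this as well: if such a subgroup fixed $x$, the orbit $\Omega$ of $x$ under $\Lambda$ would be finite, and the element $h_x\in\Lambda$ with $h_xE=E\mathbin{\triangle}\{x\}$ would give $|E\cap\Omega|=|h_xE\cap\Omega|=|E\cap\Omega|\pm1$. Freeness of $G$ enters through the statement that subgroups of finite index in $\Lambda$ are not solvable.
\end{remark}

\begin{thebibliography}{1}

\bibitem{GC}
``\S7. Geometrical Consequences'',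
\texttt{https://selfranga-prod11.ethz.ch/\allowbreak cntmng?\allowbreak pid=ens-001\%3A1984\%3A30\%3A\%3A81}.

\end{thebibliography}
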